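\title{The $L^p$ Cuntz algebra $O^p_2$ is not isomorphic to its tensor square}

\begin{abstract}
For $p\in[1,\infty)\setminus\{2\}$ we show that the spatial tensor product $O^p_2\otimes_pO^p_2$ is not isomorphic to $O^p_2$ as a Banach algebra. More generally, for $l<k$ and any $q\in[1,\infty)$ there is no bounded homomorphism with dense range from a tensor product of $l$ Cuntz algebras on $L^q$ spaces to a tensor product of $k$ Cuntz algebras on $L^p$ spaces. The proof pulls back a family of representations on $\ell^p$ indexed by the torus $\mathbb T^k$, uses the fact that for $p\neq2$ a bounded representation of the continuous functions on a Cantor set on $\ell^p$ has an atom, and produces a continuous injection of an open subset of $\mathbb T^k$ into a torus of smaller dimension.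
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, scalars are complex, all measure spaces are $\sigma$-finite with separable $L^p$ spaces, and $L(E)$ is the Banach algebra of bounded operators on a Banach space $E$.

Let $p\in[1,\infty)$ and $d\in\{2,3,\dots\}$. Let $M_d^p$ be the algebra $M_d$ of $d\times d$ matrices with the operator norm of its action on $\ell^p_d=\ell^p(\{1,\dots,d\})$, and let $e_{j,m}$ be its matrix units. Let $E=L^p(\Omega,\mu)$ and let $s_1,\dots,s_d,t_1,\dots,t_d\in L(E)$ satisfy the \emph{algebraic relations}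
\begin{equation}\label{eq:alg}
t_js_j=1,\qquad t_js_m=0\quad(j\neq m),\qquad \sum_{j=1}^ds_jt_j=1,
\end{equation}
and the \emph{analytic relations}: each $s_j$ is an isometry, and the linear map $M_d^p\to L(E)$ with $e_{j,m}\mapsto s_jt_m$ is isometric. It is known that any two Banach algebras generated by such elements are isometrically isomorphic; this algebra is denoted $O_d^p$. For $p=2$ it is the Cuntz algebra $O_d$. Our proofs work in the given representation and do not use this uniqueness.

The relations describe a self-similarity of $E$. By \eqref{eq:alg}, the map $\xi\mapsto(t_1\xi,\dots,t_d\xi)$ is a bijection $E\to E^d$ with inverse $(\xi_j)_j\mapsto\sum_js_j\xi_j$, and the analytic relations say exactly that it is isometric when $E^d$ carries the norm $(\sum_j\|\xi_j\|^p)^{1/p}$; this is Lemma~\ref{lem:one}. For example, on $\ell^p(\{0,1,2,\dots\})$ let $s_j\delta_n=\delta_{dn+j-1}$, let $t_j\delta_{dn+j-1}=\delta_n$, and let $t_j$ vanish on the other basis vectors.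

If $A_i\subseteq L(L^p(\Omega_i,\mu_i))$, $i=1,2$, are closed subalgebras, their \emph{spatial tensor product} $A_1\otimes_pA_2$ is the closure of the algebraic tensor product in $L(L^p(\Omega_1\times\Omega_2,\mu_1\times\mu_2))$, where $a_1\otimes a_2$ is the operator with $(a_1\otimes a_2)(\xi_1\otimes\xi_2)=a_1\xi_1\otimes a_2\xi_2$ and $\xi_1\otimes\xi_2$ is the function $(\omega_1,\omega_2)\mapsto\xi_1(\omega_1)\xi_2(\omega_2)$. Since $\|a_1\otimes a_2\|=\|a_1\|\|a_2\|$ (Section~\ref{sec:words}), an iterated product $A_1\otimes_p\cdots\otimes_pA_k$ is the closure of the algebraic tensor product in $L(L^p(\Omega_1\times\cdots\times\Omega_k))$, whatever the bracketing. In a tensor product of Cuntz algebras each factor is taken in a representation of the form above.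

The following problem is posed in \cite{talk}: \emph{is $O_2^p\otimes_pO_2^p$ isomorphic to $O_2^p$?} For $p=2$ this is a question about C*-algebras, and we consider $p\in[1,\infty)\setminus\{2\}$. We read ``isomorphic'' as isomorphic as Banach algebras: there is a bounded homomorphism of one algebra onto the other with a bounded inverse. The source \cite{talk} works with algebras that carry matrix norms and distinguishes (complete) isomorphism from (completely) isometric isomorphism. Each of these is in particular an isomorphism of Banach algebras, so a negative answer for our reading is a negative answer for all of them.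

A first guess is that the answer is yes. The algebra $O_2^p$ absorbs matrices: $e_{j,m}\otimes a\mapsto s_jat_m$ is an algebra isomorphism $M_2\otimes O_2^p\to O_2^p$ with inverse $a\mapsto\sum_{j,m}e_{j,m}\otimes t_jas_m$, and by iteration it absorbs every $M_{2^n}$. The idempotents $s_{j_1}\cdots s_{j_n}t_{j_n}\cdots t_{j_1}$ commute and behave like the indicator functions of cylinders in the Cantor set $X=\{1,2\}^{\mathbb N}$; for the tensor square one gets $X\times X$, which is homeomorphic to $X$ by interleaving. What differs is the dynamics. The generator $s_j$ implements the map $x\mapsto jx$ of $X$. The point $1^\infty=111\cdots$ is fixed by one such map, while $(1^\infty,1^\infty)\in X\times X$ is fixed by two commuting ones. An isomorphism need not respect the Cantor sets, so this count is not visibly an invariant. We show that for $p\neq2$ it can be recovered from representations on $\ell^p$, and the answer to the problem is no.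

\begin{theorem}\label{thm:main}
Let $p\in[1,\infty)\setminus\{2\}$, $q\in[1,\infty)$, $1\le l<k$, and $d_i,e_i\ge2$. Put
\[
A=O^p_{d_1}\otimes_p\cdots\otimes_pO^p_{d_k},\qquad B=O^q_{e_1}\otimes_q\cdots\otimes_qO^q_{e_l},
\]
each factor in any representation satisfying the algebraic and analytic relations. There is no bounded homomorphism $B\to A$ with dense range.
\end{theorem}

\begin{corollary}\label{cor:main}
If $p\in[1,\infty)\setminus\{2\}$ and $O^p_{d_1}\otimes_p\cdots\otimes_pO^p_{d_k}\cong O^p_{e_1}\otimes_p\cdots\otimes_pO^p_{e_l}$ as Banach algebras, then $k=l$. In particular $O^p_2\otimes_pO^p_2\not\cong O^p_2$.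
\end{corollary}

\begin{proof}
An isomorphism and its inverse are bounded homomorphisms with dense range. If $k\ne l$, one of the two goes from the algebra with fewer factors to the algebra with more, which Theorem~\ref{thm:main} with $q=p$ forbids.
\end{proof}

Neither the density of the range nor the inequality $l<k$ can be dropped: $b\mapsto b\otimes1$ is a bounded homomorphism $O_2^p\to O_2^p\otimes_pO_2^p$, and for $B=A$ the identity map has dense range.

The model for the proof is a commutative statement: \emph{for $l<k$ there is no bounded homomorphism $\psi\colon C(\mathbb T^l)\to C(\mathbb T^k)$ with dense range.} Such a $\psi$ is unital. For $\chi\in\mathbb T^k$ the character $f\mapsto\psi(f)(\chi)$ of $C(\mathbb T^l)$ is evaluation at a point $c(\chi)\in\mathbb T^l$. The map $c$ is continuous, because its coordinates are the images under $\psi$ of the coordinate functions of $\mathbb T^l$. It is injective, because $c(\chi)=c(\chi')$ means that all functions in the dense range of $\psi$ agree at $\chi$ and $\chi'$. A continuous injection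 $\mathbb T^k\to\mathbb T^l$ contradicts invariance of domain.

The algebra $A$ has no characters: a character $\varphi$ would satisfy $\varphi(t_1)\varphi(s_1)=1=\varphi(t_2)\varphi(s_2)$ and $\varphi(t_1)\varphi(s_2)=0$ for the generators of a factor. We replace characters by a norm-continuous family of representations $\sigma_\chi$ of $A$ on $\ell^p$, $\chi\in\mathbb T^k$, with no nonzero intertwiners between different members (Section~\ref{sec:reps}). Section~\ref{sec:example} shows in an example how the pulled-back representation determines a point $c(\chi)$ of a smaller torus. Sections~\ref{sec:atoms} and~\ref{sec:isotropy} construct this point for a single representation of $B$, and Section~\ref{sec:proof} lets $\chi$ vary.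

\section{Words, cylinders and norm identities}\label{sec:words}

Fix $r\in[1,\infty)$ with conjugate exponent $r'\in(1,\infty]$. The results of this section will be applied to $A$ with $r=p$ and to $B$ with $r=q$, so $r=2$ is allowed.

\subsection*{Fiberwise action}
Let $a\in L(L^r(\Omega))$ and let $\zeta=\sum_n\xi_n\otimes\eta_n\in L^r(\Omega\times\Omega')$ be a finite sum of elementary tensors. Then $((a\otimes1)\zeta)(\cdot,\omega')=\sum_n\eta_n(\omega')a\xi_n=a(\zeta(\cdot,\omega'))$, and $\|\zeta\|^r=\int\|\zeta(\cdot,\omega')\|^r\,d\omega'$ by Fubini's theorem. Such $\zeta$ are dense. Hence $\|a\otimes1\|\le\|a\|$, so $\|a\otimes b\|\le\|a\|\|b\|$, and testing on elementary tensors gives equality. In the same way an identity $\|\xi\|^r=\sum_j\|a_j\xi\|^r$ with finitely many $a_j$, valid for all $\xi\in L^r(\Omega)$, passes to the operators $a_j\otimes1$.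

\subsection*{One factor}
For $r\neq2$ the norm of $L^r$ detects disjointness of supports.

\begin{lemma}\label{lem:disjoint}
Let $r\ne2$ and $f,g\in L^r(\Omega)$. If $\|f+g\|^r+\|f-g\|^r=2\|f\|^r+2\|g\|^r$, then $fg=0$ almost everywhere.
\end{lemma}

\begin{proof}
Let $r<2$ and $a,b\in\mathbb C$. Concavity of $u\mapsto u^{r/2}$ and the parallelogram law give
\[
|a+b|^r+|a-b|^r\le2\Bigl(\frac{|a+b|^2+|a-b|^2}{2}\Bigr)^{r/2}=2(|a|^2+|b|^2)^{r/2}\le2|a|^r+2|b|^r .
\]
The last inequality is strict if $ab\ne0$, because $\lambda^{r/2}+(1-\lambda)^{r/2}>1$ for $0<\lambda<1$. For $r>2$ both inequalities reverse, and the last one is again strict if $ab\ne0$. So $|f+g|^r+|f-g|^r-2|f|^r-2|g|^r$ has constant sign, is nonzero where $fg\ne0$, and has integral zero.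
\end{proof}

\begin{lemma}\label{lem:one}
Let $E=L^r(\Omega)\neq0$ and let $s_j,t_j\in L(E)$, $1\le j\le d$, satisfy \eqref{eq:alg}. The analytic relations hold if and only if
\begin{equation}\label{eq:one}
\|\xi\|^r=\sum_{j=1}^d\|t_j\xi\|^r\qquad(\xi\in E).
\end{equation}
\end{lemma}

\begin{proof}
Assume \eqref{eq:one}. Applied to $s_j\xi$ it gives $\|s_j\xi\|=\|\xi\|$. The bijection $T\xi=\sum_j\delta_j\otimes t_j\xi$ from $E$ onto $L^r(\{1,\dots,d\}\times\Omega)$ is isometric, and $Ts_jt_mT^{-1}=e_{j,m}\otimes1$. Since $\|a\otimes1\|=\|a\|$, the map $M_d^r\to L(E)$ is isometric.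

Conversely, assume the analytic relations. We have $\xi=\sum_js_jt_j\xi$ and $\|s_jt_j\xi\|=\|t_j\xi\|$, so we must show that $\|\sum_js_jt_j\xi\|^r=\sum_j\|s_jt_j\xi\|^r$.

Let $r=2$. For signs $\epsilon_j=\pm1$ the operator $\sum_j\epsilon_js_jt_j$ is the image of a diagonal matrix of norm $1$ and is its own inverse, so it is an isometry. Averaging $\|\xi\|^2=\|\sum_j\epsilon_js_jt_j\xi\|^2$ over all signs kills the cross terms and gives the claim.

Let $r\neq2$. It suffices to show that $s_j\xi\cdot s_m\eta=0$ almost everywhere for $j\neq m$ and all $\xi,\eta\in E$. First, for $a\in\mathbb C^d$ we have $\|\sum_ja_js_j\xi\|=\|a\|_r\|\xi\|$. For ``$\le$'', apply to $s_1\xi$ the operator $\sum_ja_js_jt_1$, which is the image of the matrix $\sum_ja_je_{j,1}$ of norm $\|a\|_r$. For ``$\ge$'', choose $b$ with $\|b\|_{r'}=1$ and $\sum_ja_jb_j=\|a\|_r$; the operator $\sum_jb_js_1t_j$ is the image of the matrix $\sum_jb_je_{1,j}$ of norm $1$, and it sends $\sum_ja_js_j\xi$ to $\|a\|_rs_1\xi$. In particular $\|s_j\xi\pm s_m\xi\|^r=2\|\xi\|^r$, and Lemma~\ref{lem:disjoint}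 gives $s_j\xi\cdot s_m\xi=0$ for every $\xi$. Expanding $s_j(\xi+\eta)\cdot s_m(\xi+\eta)=0$ yields $s_j\xi\cdot s_m\eta=-s_j\eta\cdot s_m\xi$. Multiplying by $s_j\xi\cdot s_m\eta$,
\[
(s_j\xi\cdot s_m\eta)^2=-(s_j\eta\cdot s_m\eta)(s_j\xi\cdot s_m\xi)=0 .\qedhere
\]
\end{proof}

\subsection*{Multiwords}
Let $R=O^r_{d_1}\otimes_r\cdots\otimes_rO^r_{d_k}$ act on $E=L^r(\Omega_1\times\cdots\times\Omega_k)$. Let $s_j^{(i)},t_j^{(i)}\in R$ be the generators of the $i$th factor tensored with identities, and let $R_0$ be the subalgebra that they generate. It contains $1$ and is dense in $R$ because $\|a_1\otimes\cdots\otimes a_k\|=\prod_i\|a_i\|$.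

For a finite word $w=j_1\cdots j_n$ put $s_w=s_{j_1}\cdots s_{j_n}$, $t_w=t_{j_n}\cdots t_{j_1}$ and $|w|=n$; the empty word $\emptyset$ gives $s_\emptyset=t_\emptyset=1$. Two words are \emph{incomparable} if neither is a prefix of the other. A \emph{multiword} is a tuple $\alpha=(\alpha_1,\dots,\alpha_k)$ with $\alpha_i$ a finite word in $\{1,\dots,d_i\}$, and
\[
s_\alpha=s_{\alpha_1}\otimes\cdots\otimes s_{\alpha_k},\qquad t_\alpha=t_{\alpha_1}\otimes\cdots\otimes t_{\alpha_k},\qquad e_\alpha=s_\alpha t_\alpha .
\]
Let $X=\prod_i\{1,\dots,d_i\}^{\mathbb N}$ with the product topology, a compact metrizable space. Concatenations $\alpha\omega$ and $\alpha x$ ($x\in X$) and prefixes are understood coordinatewise, and $Z(\alpha)=\alpha X$ is the \emph{cylinder} of $\alpha$, a clopen set. A multiword has \emph{level} $n$ if all its coordinates have length $n$; the cylinders of level $n$ partition $X$, and $x|n$ is the prefix of level $n$ of $x\in X$. For a letter $j$ in a specified coordinate $i$, $\hat\jmath$ is the multiword with $j$ in coordinate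 $i$ and $\emptyset$ elsewhere, so $s_{\hat\jmath}=s^{(i)}_j$. For the algebra $B$ of Theorem~\ref{thm:main} we use the same notation, with $Y=\prod_{i\le l}\{1,\dots,e_i\}^{\mathbb N}$ in place of $X$.

The relations \eqref{eq:alg} give
\begin{equation}\label{eq:words}
\begin{gathered}
t_\alpha s_\alpha=1,\qquad s_\alpha s_\omega=s_{\alpha\omega},\qquad t_\omega t_\alpha=t_{\alpha\omega},\qquad s_\beta e_\alpha=e_{\beta\alpha}s_\beta,\qquad t_\beta e_{\beta\alpha}=e_\alpha t_\beta,\\
t_\alpha s_\beta=0\quad\text{if }Z(\alpha)\cap Z(\beta)=\emptyset .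
\end{gathered}
\end{equation}
For the fourth and fifth identities, expand $e_{\beta\alpha}=s_\beta s_\alpha t_\alpha t_\beta$ and use $t_\beta s_\beta=1$. For the last one, disjointness of the cylinders means that $\alpha_i$ and $\beta_i$ are incomparable for some $i$, say $\alpha_i=wjv$ and $\beta_i=wmv'$ with letters $j\ne m$, and then $t_{\alpha_i}s_{\beta_i}=t_vt_js_ms_{v'}=0$.

By the fiberwise principle, \eqref{eq:one} holds on $E$ for the operators $t^{(i)}_j$, $1\le j\le d_i$, for each $i$. Applying it once for each letter to be removed, we get for all $n_1,\dots,n_k\ge0$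
\begin{equation}\label{eq:parseval}
\|\eta\|^r=\sum_{|\omega_1|=n_1,\dots,|\omega_k|=n_k}\|t_\omega\eta\|^r\qquad(\eta\in E).
\end{equation}
All norm estimates in $A$ and $B$ that we use come from this identity.

\begin{lemma}\label{lem:norms}
Let $\alpha^1,\dots,\alpha^N$ be multiwords with pairwise disjoint cylinders, let $\xi,\xi_1,\dots,\xi_N\in E$ and $a,b\in\mathbb C^N$.
\begin{itemize}
\item[(a)] $\|\sum_\nu s_{\alpha^\nu}\xi_\nu\|^r=\sum_\nu\|\xi_\nu\|^r$ and $\sum_\nu\|t_{\alpha^\nu}\xi\|^r\le\|\xi\|^r$. In particular every $s_\alpha$ is an isometry and every $t_\alpha$ is a contraction.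
\item[(b)] $\|\sum_\nu a_\nu s_{\alpha^\nu}\|\le\|a\|_r$ and $\|\sum_\nu b_\nu t_{\alpha^\nu}\|\le\|b\|_{r'}$.
\item[(c)] If $\beta^1,\dots,\beta^N$ also have pairwise disjoint cylinders, then $\|\sum_\nu s_{\beta^\nu}t_{\alpha^\nu}\|\le1$.
\item[(d)] There is a contractive unital homomorphism $C(X)\to R$ with $1_{Z(\alpha)}\mapsto e_\alpha$ for every multiword $\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $n$ be at least the length of every coordinate of every $\alpha^\nu$, and let $W_\nu$ be the set of $\omega$ such that $\alpha^\nu\omega$ has level $n$. A multiword $\beta$ of level $n$ either equals $\alpha^\nu\omega$ for exactly one $\nu$ and one $\omega\in W_\nu$, and then $t_\beta\sum_{\nu'} s_{\alpha^{\nu'}}\xi_{\nu'}=t_\omega\xi_\nu$ by \eqref{eq:words}, or its cylinder is disjoint from all $Z(\alpha^\nu)$, and then this vector is $0$. Using \eqref{eq:parseval} twice, $\|\sum_\nu s_{\alpha^\nu}\xi_\nu\|^r=\sum_\nu\sum_{\omega\in W_\nu}\|t_\omega\xi_\nu\|^r=\sum_\nu\|\xi_\nu\|^r$. Likewise $\sum_\nu\|t_{\alpha^\nu}\xi\|^r=\sum_\nu\sum_{\omega\in W_\nu}\|t_{\alpha^\nu\omega}\xi\|^r\le\|\xi\|^r$,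 since the multiwords $\alpha^\nu\omega$ are distinct and of level $n$.

(b) By (a), $\|\sum_\nu a_\nu s_{\alpha^\nu}\xi\|^r=\sum_\nu|a_\nu|^r\|\xi\|^r$, and by H\"older's inequality and (a), $\|\sum_\nu b_\nu t_{\alpha^\nu}\xi\|\le\sum_\nu|b_\nu|\|t_{\alpha^\nu}\xi\|\le\|b\|_{r'}\|\xi\|$.

(c) By (a), $\|\sum_\nu s_{\beta^\nu}t_{\alpha^\nu}\xi\|^r=\sum_\nu\|t_{\alpha^\nu}\xi\|^r\le\|\xi\|^r$.

(d) Inserting $\sum_js_{\hat\jmath}t_{\hat\jmath}=1$ ($j$ running over the letters of a fixed coordinate) between $s_\alpha$ and $t_\alpha$ gives $e_\alpha=\sum_je_{\alpha\hat\jmath}$. By iteration, $e_\alpha$ is the sum of the $e_\beta$ with $\beta$ of level $n$ and $Z(\beta)\subseteq Z(\alpha)$, for every $n$ that is at least the lengths in $\alpha$. So the maps $\sum_\beta c_\beta1_{Z(\beta)}\mapsto\sum_\beta c_\beta e_\beta$ ($\beta$ of level $n$) are consistent as $n$ grows, unital, and send $1_{Z(\alpha)}$ to $e_\alpha$. They are multiplicative because the $e_\beta$ of level $n$ are idempotents with $e_\beta e_{\beta'}=0$ for $\beta\ne\beta'$, and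 contractive because $\|\sum_\beta c_\beta s_\beta t_\beta\xi\|^r=\sum_\beta|c_\beta|^r\|t_\beta\xi\|^r\le\max_\beta|c_\beta|^r\|\xi\|^r$. The functions of this form are dense in $C(X)$ by uniform continuity.
\end{proof}

We write $f$ also for the image in $R$ of $f\in C(X)$. Finally, to check that an operator intertwines two representations it is enough to look at the $s^{(i)}_j$.

\begin{lemma}\label{lem:sonly}
Let $\pi,\pi'\colon R\to L(H)$ be bounded unital homomorphisms and let $D\in L(H)$ satisfy $D\pi'(s_j^{(i)})=\pi(s^{(i)}_j)D$ for all $i,j$. Then $D\pi'(b)=\pi(b)D$ for all $b\in R$.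
\end{lemma}

\begin{proof}
In a fixed coordinate, $\pi(t_j)D=\pi(t_j)D\sum_m\pi'(s_m)\pi'(t_m)=\sum_m\pi(t_js_m)D\pi'(t_m)=D\pi'(t_j)$. So the relation holds on $R_0$, and on $R$ by density.
\end{proof}

\section{A torus of representations}\label{sec:reps}

Let $A$ be as in Theorem~\ref{thm:main}. Let $\Lambda_i\subset\{1,\dots,d_i\}^{\mathbb N}$ be the countable set of sequences $w1^\infty$, let $\Lambda=\Lambda_1\times\cdots\times\Lambda_k\subset X$, let $\mathbf 1=(1^\infty,\dots,1^\infty)\in\Lambda$, and let $H=\ell^p(\Lambda)$ with basis vectors $\delta_x$. The operators $\delta_y\mapsto\delta_{jy}$ on $\ell^p(\Lambda_i)$ have one fixed basis vector, $\delta_{1^\infty}$ for $j=1$, and we put a phase there. For $\chi\in\mathbb T^k$ define on $\ell^p(\Lambda_i)$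
\[
s_j\delta_y=\delta_{jy}\quad\text{unless }(j,y)=(1,1^\infty),\qquad s_1\delta_{1^\infty}=\chi_i\delta_{1^\infty},
\]
and let $t_j$ be the inverse of $s_j$ on its range $\ell^p(j\Lambda_i)$ and $0$ on the $\delta_y$ with $y\notin j\Lambda_i$; see Figure~\ref{fig:tree}. Let $\sigma_\chi(s^{(i)}_j)$, $\sigma_\chi(t^{(i)}_j)$ be these operators acting in the $i$th coordinate of $H$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=0.75]
\node (a) at (0,0) {$1^\infty$};
\node (b) at (1,0) {$21^\infty$};
\node (c) at (2,1) {$121^\infty$};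
\node (d) at (2,-1) {$221^\infty$};
\node (e) at (3,1.5) {$1121^\infty\ \cdots$};
\node (f) at (3,0.5) {$2121^\infty\ \cdots$};
\node (g) at (3,-0.5) {$1221^\infty\ \cdots$};
\node (h) at (3,-1.5) {$2221^\infty\ \cdots$};
\path[->] (a) edge[loop left] node {$s_1$, phase $\chi$} (a)
 (a) edge node[above] {$s_2$} (b)
 (b) edge node[above] {$s_1$} (c)
 (b) edge node[below] {$s_2$} (d)
 (c) edge (e) (c) edge (f) (d) edge (g) (d) edge (h);
\end{tikzpicture}
\caption{The representation $\sigma_\chi$ of $O_2^p$ (one factor). The vertices are the sequences ending in $1^\infty$ and index the basis of $\ell^p$. The operator $s_j$ prepends the letter $j$ and moves basis vectors along the arrows; $t_j$ moves them back. The only cycle is the loop at $1^\infty$, where $s_1$ multiplies by $\chi\in\mathbb T$.}\label{fig:tree}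
\end{figure}

Call a word \emph{reduced} if it is empty or does not end in $1$, and a multiword reduced if all its coordinates are. Every point of $\Lambda$ is $w\mathbf 1$ for a unique reduced multiword $w$, and
\begin{equation}\label{eq:reduced}
\delta_{w\mathbf 1}=\sigma_\chi(s_w)\delta_{\mathbf 1}\qquad\text{for all }\chi,
\end{equation}
where $\sigma_\chi(s_w)$ is the corresponding product of generators: in each coordinate the last letter of $w_i$ is applied first and leaves $1^\infty$, so the phase never appears.

We regard $H$ as the dual of $\ell^{p'}(\Lambda)$ if $p>1$ and of $c_0(\Lambda)$ if $p=1$. The predual is separable, so bounded sequences in $H$ have weak* convergent subsequences, and weak* convergence implies convergence of every coordinate.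

The norm of $A$ is defined by the given action on $E=L^p(\prod_i\Omega_i)$, and $\sigma_\chi$ has to be compared with it. The operator $s_1$ on $L^p(\Omega_i)$ need not have an eigenvector that could play the role of $\delta_{1^\infty}$, but it has approximate eigenvectors for every $\chi_i\in\mathbb T$, and these give approximate copies of $\sigma_\chi$ inside $E$.

\begin{proposition}\label{prop:sigma}
$\sigma_\chi$ extends to a contractive unital homomorphism $A\to L(H)$. For each $a\in A$ the map $\chi\mapsto\sigma_\chi(a)$ is norm continuous, and each operator $\sigma_\chi(a)$ is weak* continuous. The operator $\sigma_\chi(e_\alpha)$ is the coordinate projection onto $\ell^p(\Lambda\cap Z(\alpha))$.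
\end{proposition}

\begin{proof}
Let $P$ be a noncommutative polynomial in the generators, with value $P_A\in A$ and value $P_\sigma\in L(H)$ under $\sigma_\chi$. We show that $\|P_\sigma\xi\|\le\|P_A\|\|\xi\|$ for finitely supported $\xi=\sum_{w\in F}\xi_w\delta_{w\mathbf 1}$, with $F$ a finite set of reduced multiwords. Let $M$ be larger than $\deg P$ plus the largest length of a coordinate of a member of $F$. Choose unit vectors $h_i\in L^p(\Omega_i)$, let $N\ge1$, and put
\[
g_i=N^{-1/p}\sum_{n=M}^{M+N-1}\chi_i^{-n}s_1^ns_2h_i,\qquad g=g_1\otimes\cdots\otimes g_k,\qquad V\delta_{w\mathbf 1}=s_wg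
\]
for reduced $w$ with all $|w_i|\le M$; extend $V$ linearly to the span of these basis vectors.

\emph{$V$ is isometric.} Consider the words $v1^n2$ with $v$ reduced, $|v|\le M$ and $n\ge M$. The only letter different from $1$ at a position beyond $M$ is the last one, which sits at position $|v|+n+1>M$. So if $v1^n2$ is a prefix of $v'1^{n'}2$, the two words are equal, and then $v=v'$ and $n=n'$ because $v,v'$ are reduced. Hence the multiwords $(w_i1^{n_i}2)_{i\le k}$ have pairwise disjoint cylinders for distinct $(w,n_1,\dots,n_k)$. Expanding $s_wg$ into its $N^k$ terms and applying Lemma~\ref{lem:norms}(a), we get $\|V\sum_wc_w\delta_{w\mathbf 1}\|^p=\sum_w|c_w|^pN^{-k}N^k$. The same computation in one factor gives $\|g_i\|=1$.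

\emph{$V$ almost intertwines the generators.} For a generator $G$ in coordinate $i$ and a reduced $w$ with all lengths $<M$ we claim
\begin{equation}\label{eq:approx}
\|GV\delta_{w\mathbf 1}-V\sigma_\chi(G)\delta_{w\mathbf 1}\|\le2N^{-1/p}.
\end{equation}
The tensor factors $s_{w_{i'}}g_{i'}$ with $i'\ne i$ are unit vectors common to both terms, so we may compute in coordinate $i$. Suppose $w_i\ne\emptyset$. If $G=s_j$, then $jw_i$ is reduced and both terms are $s_{jw_i}g_i$. If $G=t_j$ and $w_i=jv$, then $v$ is reduced and both terms are $s_vg_i$; if $w_i$ does not begin with $j$, both are $0$. Suppose $w_i=\emptyset$. If $G=s_j$ with $j\ne1$, both terms are $s_jg_i$. In the remaining cases the differences are $s_1g_i-\chi_ig_i$, $t_1g_i-\chi_i^{-1}g_i$ and $t_jg_i-0$ for $j\neq1$. The first telescopes,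
\[
s_1g_i-\chi_ig_i=\chi_iN^{-1/p}\bigl(\chi_i^{-M-N}s_1^{M+N}s_2h_i-\chi_i^{-M}s_1^Ms_2h_i\bigr),
\]
and has norm at most $2N^{-1/p}$. The others are $-\chi_i^{-1}t_1(s_1g_i-\chi_ig_i)$ and $-\chi_i^{-1}t_j(s_1g_i-\chi_ig_i)$, and the $t_j$ are contractions. This proves \eqref{eq:approx}.

\emph{Monomials.} Let $G_1\cdots G_L$ be a monomial with $L\le\deg P$, let $w\in F$, and put $\eta_m=\sigma_\chi(G_{m+1})\cdots\sigma_\chi(G_L)\delta_{w\mathbf 1}$ for $0\le m\le L$. Each $\eta_m$ is $0$ or a unimodular multiple of some $\delta_{w'\mathbf 1}$ with $w'$ reduced; each generator raises a length by at most one, so all lengths in $w'$ are $<M$. Since $\eta_{m-1}=\sigma_\chi(G_m)\eta_m$ and the generators are contractions on $E$, \eqref{eq:approx} gives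
\[
\|G_1\cdots G_LV\delta_{w\mathbf 1}-V\eta_0\|=\Bigl\|\sum_{m=1}^LG_1\cdots G_{m-1}\bigl(G_mV\eta_m-V\sigma_\chi(G_m)\eta_m\bigr)\Bigr\|\le2LN^{-1/p}.
\]
By linearity $\|P_AV\xi-VP_\sigma\xi\|\le cN^{-1/p}$ with $c$ depending only on $P$ and $\xi$. Hence $\|P_\sigma\xi\|=\|VP_\sigma\xi\|\le\|P_A\|\|\xi\|+cN^{-1/p}$, and we let $N\to\infty$.

The inequality $\|P_\sigma\|\le\|P_A\|$ shows that $P_A\mapsto P_\sigma$ is a well-defined contractive unital homomorphism on the dense subalgebra $A_0$ generated by the generators, so it extends to $A$.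

For a generator $G$ we have $\|\sigma_\chi(G)-\sigma_{\chi'}(G)\|\le\max_i|\chi_i-\chi_i'|$. So $\chi\mapsto\sigma_\chi(a)$ is norm continuous for $a\in A_0$, and for $a\in A$ as a uniform limit of such maps. For $p>1$ the weak* topology is the weak topology, for which every bounded operator is continuous. For $p=1$, the operator $\sigma_\chi(G)$ sends basis vectors to $0$ or to unimodular multiples of distinct basis vectors, so its transpose on $\ell^\infty(\Lambda)$ sends each $\delta_x$ to a multiple of a basis vector and preserves $c_0(\Lambda)$. The operators whose transpose preserves $c_0(\Lambda)$ form a norm-closed subalgebra, and such an operator $T$ is the transpose of $T^*|_{c_0(\Lambda)}$, hence weak* continuous. Finally, if $x\notin Z(\alpha)$ then $\sigma_\chi(t_\alpha)\delta_x=0$, and if $x=\alpha x'$ then $\delta_x$ is a multiple of $\sigma_\chi(s_\alpha)\delta_{x'}$, which is fixed by $\sigma_\chi(e_\alpha)$ since $e_\alpha s_\alpha=s_\alpha$.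
\end{proof}

The next statement replaces the fact that distinct points give distinct characters.

\begin{proposition}\label{prop:schur}
Let $D\in L(H)$ satisfy $D\sigma_{\chi'}(a)=\sigma_\chi(a)D$ for all $a\in A$. Then $D$ is a scalar, and $D=0$ if $\chi\ne\chi'$.
\end{proposition}

\begin{proof}
$D$ commutes with the coordinate projections $\sigma_\chi(e_\alpha)=\sigma_{\chi'}(e_\alpha)$. So $D\delta_{\mathbf 1}$ is supported in $\bigcap_nZ(\mathbf 1|n)=\{\mathbf 1\}$, say $D\delta_{\mathbf 1}=\lambda\delta_{\mathbf 1}$. By \eqref{eq:reduced}, $D\delta_{w\mathbf 1}=D\sigma_{\chi'}(s_w)\delta_{\mathbf 1}=\sigma_\chi(s_w)D\delta_{\mathbf 1}=\lambda\delta_{w\mathbf 1}$, so $D=\lambda$. Applying the relation with $a=s_1^{(i)}$ to $\delta_{\mathbf 1}$ gives $\lambda\chi_i'=\lambda\chi_i$ for every $i$.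
\end{proof}

\section{An example: $O_4^p$ inside $O^p_2\otimes_pO^p_2$}\label{sec:example}

Let $A=O_2^p\otimes_pO_2^p$ and let $B\subseteq A$ be the closed subalgebra generated by the elements $s_{\mathbf j}=s_{j_1}\otimes s_{j_2}$ and $t_{\mathbf j}=t_{j_1}\otimes t_{j_2}$, $\mathbf j\in\{1,2\}^2$. They satisfy \eqref{eq:alg} with $d=4$ by \eqref{eq:words} and Lemma~\ref{lem:norms}(d), and \eqref{eq:one} by \eqref{eq:parseval}. So $B$ is a copy of $O_4^p$ by Lemma~\ref{lem:one}. A word of length $n$ in its four letters is a multiword of level $n$ for $A$; thus $Y$ is identified with $X$, and $B$ contains the whole image of $C(X)$. Theorem~\ref{thm:main} with $k=2$, $l=1$ asserts that $B\ne A$. We prove this by the method of the general case.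

Let $\pi_\chi=\sigma_\chi|_B$. The coordinate projections $\pi_\chi(e_{y|n})$ converge strongly to an idempotent $F_y$, the projection onto $\mathbb C\delta_y$ for $y\in\Lambda$ and $0$ otherwise. The point $z=\mathbf 1$ has $F_z\neq0$ for every $\chi$. As a point of $Y$ it is the constant sequence with letter $(1,1)$, and
\[
\pi_\chi(s_{(1,1)})\delta_z=c(\chi)\delta_z,\qquad c(\chi)=\chi_1\chi_2 .
\]
The algebra $B$ has one factor, so it offers one loop at $z$ and one phase, and the map $c\colon\mathbb T^2\to\mathbb T$ cannot be injective.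

Let $\chi\ne\chi'$ with $c(\chi)=c(\chi')$, and put $\theta=\chi_1/\chi_1'=\chi_2'/\chi_2$. We look for an intertwiner $D$ from $\pi_{\chi'}$ to $\pi_\chi$ with $D\delta_z=\delta_z$. It must satisfy $D\pi_{\chi'}(s_\alpha)\delta_z=\pi_\chi(s_\alpha)\delta_z$ for all $\alpha$ of level $n$. For reduced $w$ and $n\ge|w_1|,|w_2|$ take $\alpha=(w_11^{n-|w_1|},w_21^{n-|w_2|})$; then $\pi_\chi(s_\alpha)\delta_z=\chi_1^{n-|w_1|}\chi_2^{n-|w_2|}\delta_{w\mathbf 1}$, and we are forced to set
\[
D\delta_{w\mathbf 1}=\theta^{\,n-|w_1|}\theta^{-(n-|w_2|)}\delta_{w\mathbf 1}=\theta^{\,|w_2|-|w_1|}\delta_{w\mathbf 1}.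
\]
The result does not depend on the choice of $n$, and this is where $c(\chi)=c(\chi')$ enters. The operator $D$ is a diagonal isometry. To check $D\pi_{\chi'}(s_{\mathbf j})=\pi_\chi(s_{\mathbf j})D$ on $\delta_{w\mathbf 1}$, note that in each coordinate either the reduced length grows by one and no phase appears, or $w_i=\emptyset$, $j_i=1$, the length stays and the phase appears. If both lengths grow, the exponent $|w_2|-|w_1|$ is unchanged and there is no phase. If only $|w_2|$ grows, the identity reads $\theta\chi_1'=\chi_1$; if only $|w_1|$ grows, $\theta^{-1}\chi_2'=\chi_2$; if neither grows, $\chi_1'\chi_2'=\chi_1\chi_2$. By Lemma~\ref{lem:sonly}, $D$ intertwines $\pi_{\chi'}$ and $\pi_\chi$. If $B$ were dense in $A$, Proposition~\ref{prop:schur} would force $D=0$. So $B\ne A$.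

For an arbitrary homomorphism $\psi\colon B\to A$ nothing is known about the position of $\psi(C(Y))$ in $A$, and five things that were free in the example have to be proved: that some $F_y$ is nonzero (Section~\ref{sec:atoms}); that the loops at such a point act by scalars on the range of $F_y$, which may have any dimension, and that equal scalars produce a \emph{bounded} intertwiner (Section~\ref{sec:isotropy}); that one point $y$ serves many $\chi$, and that $c$ is continuous (Section~\ref{sec:proof}).

\section{Atoms of representations of $C(Y)$ on $\ell^p$}\label{sec:atoms}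

In this section $p\in[1,\infty)$, $I$ is a nonempty countable set, $Y$ is as in Section~\ref{sec:words}, and $\Phi\colon C(Y)\to L(\ell^p(I))$ is a unital homomorphism with $\|\Phi\|\le C$. For clopen $V\subseteq Y$ we write $\Phi(V)=\Phi(1_V)$.

A family $(\eta_y)_{y\in Q}$ in a Banach space is \emph{unconditionally summable} if the net of its finite partial sums converges. Equivalently, for every $\varepsilon>0$ there is a finite $Q_0\subseteq Q$ with $\|\sum_{y\in Q'}\eta_y\|<\varepsilon$ for all finite $Q'\subseteq Q\setminus Q_0$. Bounded operators pass through such sums. To obtain convergence we use that $\ell^p$ does not contain many large vectors all of whose signed sums are small. Recall Khinchine's inequality: there is $a_p>0$ such that $\mathbb E|\sum_m\epsilon_mc_m|^p\ge a_p(\sum_m|c_m|^2)^{p/2}$ for all finite families of complex numbers $c_m$, where the $\epsilon_m$ are independent uniformly distributed signs.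

\begin{lemma}\label{lem:cotype}
There is no sequence $\eta_1,\eta_2,\dots$ in $\ell^p(I)$ with $\|\eta_m\|\ge\varepsilon>0$ for all $m$ and $\|\sum_{m\le M}\pm\eta_m\|\le K$ for all $M$ and all choices of signs.
\end{lemma}

\begin{proof}
Averaging $p$th powers over the signs and applying Khinchine's inequality in each coordinate gives $K^p\ge a_p\sum_{j\in I}(\sum_{m\le M}|\eta_m(j)|^2)^{p/2}$. For $b_m\ge0$ we have $(\sum_{m\le M}b_m)^{p/2}\ge\sum_mb_m^{p/2}$ if $p\ge2$, and $(\sum_{m\le M}b_m)^{p/2}\ge M^{p/2-1}\sum_mb_m^{p/2}$ if $p\le2$, by concavity. So $K^p\ge a_pM^{\min(1,p/2)}\varepsilon^p$, which fails for large $M$.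
\end{proof}

\begin{proposition}\label{prop:atoms}
For $y\in Y$ and clopen sets $V_1\supseteq V_2\supseteq\cdots$ with $\bigcap_nV_n=\{y\}$, the operators $\Phi(V_n)$ converge strongly to an idempotent $F_y$ that depends only on $y$. Moreover:
\begin{itemize}
\item[(a)] for clopen $V$, $\Phi(V)F_y=F_y\Phi(V)$ equals $F_y$ if $y\in V$ and $0$ if $y\notin V$; and $F_yF_{y'}=0$ for $y\ne y'$;
\item[(b)] $\|\sum_{y\in Q}\epsilon_yF_y\|\le C$ for finite $Q\subseteq Y$ and $|\epsilon_y|\le1$;
\item[(c)] for countable $Q\subseteq Y$ and $\xi\in\ell^p(I)$ the family $(F_y\xi)_{y\in Q}$ is unconditionally summable.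
\end{itemize}
\end{proposition}

\begin{proof}
If $\Phi(V_n)\xi$ were not Cauchy, there would be $\varepsilon>0$ and $n_1<n_1'\le n_2<n_2'\le\cdots$ with $\|\Phi(D_m)\xi\|\ge\varepsilon$ for the disjoint clopen sets $D_m=V_{n_m}\setminus V_{n'_m}$. But $\|\sum_{m\le M}\pm\Phi(D_m)\xi\|\le C\|\xi\|$, against Lemma~\ref{lem:cotype}. If $(V_n)$ and $(V_n')$ both decrease to $\{y\}$, then by compactness each $V_n'$ contains some $V_m$ and conversely; so subsequences of the two can be interlaced to one decreasing sequence, and the limits agree. Products of bounded strongly convergent sequences converge strongly to the product of the limits, so $F_y^2=F_y$. For large $n$, $1_V1_{V_n}$ is $1_{V_n}$ if $y\in V$ and $0$ if $y\notin V$; this gives the first part of (a). With $V$ containing $y'$ but not $y$ we get $F_yF_{y'}=F_y\Phi(V)F_{y'}=0$. For (b), $\sum_Q\epsilon_yF_y$ is the strong limit of $\Phi(\sum_Q\epsilon_y1_{Z(y|n)})$, and the function has supremum norm at most $1$ as soon as the cylinders $Z(y|n)$, $y\in Q$, are disjoint. If (c) failed, there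 would be $\varepsilon>0$ and disjoint finite sets $Q_1,Q_2,\dots\subseteq Q$ with $\eta_m=\sum_{y\in Q_m}F_y\xi$ of norm at least $\varepsilon$; by (b) all signed sums of the $\eta_m$ have norm at most $C\|\xi\|$, against Lemma~\ref{lem:cotype}.
\end{proof}

We call $y$ an \emph{atom} of $\Phi$ if $F_y\ne0$. The name comes from measures. By the Riesz representation theorem, for $j,j'\in I$ there is a complex Borel measure $\mu^{j,j'}$ on $Y$ with $\int f\,d\mu^{j,j'}=(\Phi(f)\delta_j)(j')$ for $f\in C(Y)$, and
\begin{equation}\label{eq:mass}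
\mu^{j,j'}(\{y\})=\lim_n\mu^{j,j'}(Z(y|n))=(F_y\delta_j)(j').
\end{equation}
For a complex Borel measure $\mu$ on $Y$ with total variation $|\mu|$ we use the standard facts that $|\mu|$ is a finite positive measure, $|\mu|(\{y\})=|\mu(\{y\})|$, $|f\mu|=|f|\,|\mu|$ for $f\in C(Y)$, and
\begin{equation}\label{eq:tv}
|\mu|(V)=\sup\Bigl\{\Bigl|\int g\,d\mu\Bigr|:g\in C(Y),\ |g|\le1_V\Bigr\}\qquad(V\text{ clopen}).
\end{equation}

Atoms need not exist when $p=2$. Let $\nu$ be the product of the uniform measures on the alphabets, and let $C(Y)$ act by multiplication on $L^2(Y,\nu)$, which is isometric to $\ell^2(\mathbb N)$. Then $F_y$ is multiplication by $1_{\{y\}}$, which is $0$. The next result is the only place in the proof of Theorem~\ref{thm:main} where $p\neq2$ is used.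

\begin{proposition}\label{prop:exists}
If $p\ne2$, then $\Phi$ has an atom.
\end{proposition}

Without atoms one can choose $\pm1$-valued functions $\rho_1,\dots,\rho_n$ that are almost independent and whose images on a fixed vector have almost disjoint supports in $I$. Sums of $n$ independent signs have size $n^{1/2}$, while sums of $n$ disjointly supported vectors in $\ell^p$ have size $n^{1/p}$. The functions are chosen with the following lemma.

\begin{lemma}\label{lem:signs}
Let $\theta_1,\dots,\theta_L$ be complex Borel measures on $Y$ with $\theta_a(\{y\})=0$ for all $a$ and $y$, and let $\delta>0$. There is a continuous $\rho\colon Y\to\{\pm1\}$ with $|\int\rho\,d\theta_a|\le\delta$ for all $a$.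
\end{lemma}

\begin{proof}
Let $\theta$ be one of the measures and $\delta'>0$. Every $y$ has a neighborhood $Z(y|N_y)$ with $|\theta|(Z(y|N_y))<\delta'$. Finitely many of these cover $Y$, and every cylinder of level $N\ge\max N_y$ (maximum over the subcover) lies in one of them. So $\max_\alpha|\theta|(Z(\alpha))\to0$ as the level $N$ of $\alpha$ tends to infinity. For $\rho=\sum_\alpha\epsilon_\alpha1_{Z(\alpha)}$ with $\alpha$ of level $N$ and independent random signs,
\[
\mathbb E\sum_a\Bigl|\int\rho\,d\theta_a\Bigr|^2=\sum_a\sum_\alpha|\theta_a(Z(\alpha))|^2\le\sum_a|\theta_a|(Y)\max_\alpha|\theta_a|(Z(\alpha)).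
\]
For large $N$ this is at most $\delta^2$, and some choice of signs does as well as the average.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exists}]
Suppose all $F_y$ vanish. Fix $j_0\in I$, put $\xi=\delta_{j_0}$, $\mu_j=\mu^{j_0,j}$ and $\nu=|\mu_{j_0}|$. By \eqref{eq:mass} the measures $\mu_j$ and $\nu$ give mass zero to every point, and $\nu(Y)\ge|\mu_{j_0}(Y)|=1$. The measure $\nu$ bounds $\Phi(f)\xi$ from below: by \eqref{eq:tv} for $f\mu_{j_0}$, with $g$ ranging over the unit ball of $C(Y)$,
\begin{equation}\label{eq:L1}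
\|f\|_{L^1(\nu)}=\sup_g\Bigl|\int gf\,d\mu_{j_0}\Bigr|=\sup_g\bigl|(\Phi(g)\Phi(f)\xi)(j_0)\bigr|\le C\|\Phi(f)\xi\|.
\end{equation}

\emph{Construction.} Fix $n\ge2$ and $\varepsilon>0$. We choose, in the order $I_1,\rho_1,I_2,\rho_2,\dots,\rho_n,I_{n+1}$, finite sets $\emptyset\ne I_1\subseteq\cdots\subseteq I_{n+1}\subseteq I$ and continuous functions $\rho_m\colon Y\to\{\pm1\}$. Let $G_m$ be the finite set of products $\prod_{a\in S}\rho_a$, $S\subseteq\{1,\dots,m\}$, so $G_0=\{1\}$. We require for all $g\in G_{m-1}$
\[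
\|1_{I\setminus I_m}\Phi(g)\xi\|\le\varepsilon,\qquad\|1_{I_m}\Phi(\rho_mg)\xi\|\le\varepsilon,\qquad\Bigl|\int\rho_mg\,d\nu\Bigr|\le\varepsilon ,
\]
the first for $m\le n+1$ and the others for $m\le n$. The set $I_m$ exists because finitely many vectors of $\ell^p(I)$ have uniformly small tails. Since $(\Phi(\rho_mg)\xi)(j)=\int\rho_m\,d(g\mu_j)$, the function $\rho_m$ is given by Lemma~\ref{lem:signs} for the measures $g\mu_j$ and $g\nu$ ($g\in G_{m-1}$, $j\in I_m$) with $\delta=\varepsilon/|I_m|$. Let $P_m$ be multiplication by $1_{I_{m+1}\setminus I_m}$. These projections have disjoint supports. For $g\in G_{m-1}$ we have $\rho_mg\in G_m$, and $1-P_m=1_{I_m}+1_{I\setminus I_{m+1}}$, so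
\begin{equation}\label{eq:hump}
\|(1-P_m)\Phi(\rho_mg)\xi\|\le2\varepsilon .
\end{equation}

\emph{Case $p>2$.} Here $n^{1/p}$ is the smaller quantity, so we bound a sum from above in $\ell^p$ and from below in $L^1(\nu)$. Let $\varepsilon\le n^{-4}$ and $R=\sum_{m\le n}\rho_m$. By \eqref{eq:hump} with $g=1$,
\[
\|\Phi(R)\xi\|\le\Bigl(\sum_m\|P_m\Phi(\rho_m)\xi\|^p\Bigr)^{1/p}+2n\varepsilon\le Cn^{1/p}+1 .
\]
A nonempty product of $\rho_a$ with distinct indices has the form $\rho_mg$ with $m$ the largest index and $g\in G_{m-1}$, so its $\nu$-integral is at most $\varepsilon$ in modulus. Expanding $R^2$ gives $\int R^2\,d\nu\ge n\nu(Y)-n^2\varepsilon\ge\frac12n\nu(Y)$. In the expansion of $R^4$ at most $3n^2$ quadruples of indices contain every index an even number of times, and each of the others reduces to a nonempty product with distinct indices; so $\int R^4\,d\nu\le3n^2\nu(Y)+n^4\varepsilon\le4n^2\nu(Y)$. H\"older's inequality for $R^2=|R|^{2/3}|R|^{4/3}$ with exponents $\frac32$ and $3$ gives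
\[
\int|R|\,d\nu\ge\frac{(\int R^2\,d\nu)^{3/2}}{(\int R^4\,d\nu)^{1/2}}\ge\frac{n^{1/2}\nu(Y)}{2^{5/2}}\ge\frac{n^{1/2}}6 .
\]
With \eqref{eq:L1}, $n^{1/2}/6\le C(Cn^{1/p}+1)$, which is false for large $n$.

\emph{Case $p<2$.} Now we need an upper bound of order $n^{1/2}$, and the only upper bound available is $\|\Phi(f)\|\le C\|f\|_\infty$. The supremum norm of $\sum_m\rho_m$ may be $n$, so we replace the sum by a product with imaginary increments, whose modulus is constant. Let $f_0=1$ and $f_m=\prod_{a\le m}(1+\mathrm in^{-1/2}\rho_a)$. Then $|f_m|=(1+\frac1n)^{m/2}\in[1,\sqrt e\,]$ for $m\le n$, and $\Delta_m=f_m-f_{m-1}=\mathrm in^{-1/2}\rho_mf_{m-1}$. Since $|\Delta_m|\ge n^{-1/2}$ and $\nu(Y)\ge1$, \eqref{eq:L1} gives $\|\Phi(\Delta_m)\xi\|\ge C^{-1}n^{-1/2}$. The function $f_{m-1}$ is a combination of elements of $G_{m-1}$ whose coefficients have absolute sum $(1+n^{-1/2})^{m-1}\le2^n$, so $\|(1-P_m)\Phi(\Delta_m)\xi\|\le2^{n+1}\varepsilon$ by \eqref{eq:hump}. Take $\varepsilon$ with $2^{n+1}\varepsilon\le\min(\frac1n,\frac1{2C}n^{-1/2})$.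 Then $\|P_m\Phi(\Delta_m)\xi\|\ge\frac1{2C}n^{-1/2}$, and from $\Phi(f_n)\xi=\xi+\sum_mP_m\Phi(\Delta_m)\xi+\sum_m(1-P_m)\Phi(\Delta_m)\xi$ we get
\[
C\sqrt e\ge\|\Phi(f_n)\xi\|\ge\Bigl(\sum_{m\le n}\|P_m\Phi(\Delta_m)\xi\|^p\Bigr)^{1/p}-2\ge\frac1{2C}n^{1/p-1/2}-2,
\]
which is false for large $n$.
\end{proof}

\section{Isotropy at an atom and induced intertwiners}\label{sec:isotropy}

In this section $B$ is as in Theorem~\ref{thm:main}, $H=\ell^p(\Lambda)$, and $\pi,\pi'\colon B\to L(H)$ are unital homomorphisms of norm at most $C$. Composing $\pi$ with the map $C(Y)\to B$ of Lemma~\ref{lem:norms}(d) we obtain idempotents $F_y$, the strong limits of $\pi(e_{y|n})$, and we put $H_y=F_yH$. The same objects for $\pi'$ carry a prime. In formulas that involve $\pi$ alone we write $b$ for $\pi(b)$.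

\subsection*{Moving atoms}
The generators permute the spaces $H_y$ as they permute the points of $Y$.

\begin{lemma}\label{lem:cov}
For every multiword $\beta$ and $y,y'\in Y$ with $y'\notin Z(\beta)$,
\begin{equation}\label{eq:cov}
s_\beta F_y=F_{\beta y}s_\beta,\qquad t_\beta F_{\beta y}=F_yt_\beta,\qquad t_\beta F_{y'}=0=F_{y'}s_\beta,\qquad e_\beta F_{\beta y}=F_{\beta y}.
\end{equation}
The operator $s_\beta$ maps $H_y$ bijectively onto $H_{\beta y}$, with inverse $t_\beta$.
\end{lemma}

\begin{proof}
The cylinders $Z(\beta(y|n))$ decrease to $\{\beta y\}$, so the first two identities are the strong limits of $s_\beta e_{y|n}=e_{\beta(y|n)}s_\beta$ and $t_\beta e_{\beta(y|n)}=e_{y|n}t_\beta$ from \eqref{eq:words}. By Proposition~\ref{prop:atoms}(a), $e_\beta F_{\beta y}=F_{\beta y}$ and $e_\beta F_{y'}=0=F_{y'}e_\beta$; since $t_\beta=t_\beta e_\beta$ and $s_\beta=e_\beta s_\beta$, the other identities follow. Thus $s_\beta H_y\subseteq H_{\beta y}$, $t_\beta H_{\beta y}\subseteq H_y$, $t_\beta s_\beta=1$, and $s_\beta t_\beta=e_\beta$ is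 the identity on $H_{\beta y}$.
\end{proof}

\subsection*{Loops at a point}
A sequence is \emph{eventually periodic} if it has the form $wv^\infty$ with $v\ne\emptyset$, and \emph{periodic} if it has the form $v^\infty$. Call $z\in Y$ \emph{normalized} if each coordinate $z_i$ is periodic or not eventually periodic. Every point of $Y$ is $\rho z$ with $\rho$ a multiword and $z$ normalized.

Fix a normalized $z$. Let $\mathcal P$ be the set of $i$ with $z_i$ periodic, let $m=|\mathcal P|\le l$, and for $i\in\mathcal P$ let $\gamma_i$ be the shortest nonempty word with $z_i=\gamma_i^\infty$. Let $\gamma^{(i)}$ be the multiword with $\gamma_i$ in coordinate $i$ and $\emptyset$ elsewhere, and $S_i=s_{\gamma^{(i)}}$, $T_i=t_{\gamma^{(i)}}$. Since $\gamma^{(i)}z=z$, Lemma~\ref{lem:cov} shows that $S_i$ restricts to an invertible operator $U_i$ on $H_z$ with inverse $T_i|_{H_z}$. The $U_i$ commute, because the $S_i$ lie in different tensor factors, and $\|U_i^n\|\le C$ for all $n\in\mathbb Z$, because $S_i^n$ and $T_i^n$ are contractions in $B$ for $n\geq0$.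 For $n\in\mathbb Z^{\mathcal P}$ put $U^n=\prod_iU_i^{n_i}$.

A \emph{pair for $y\in Y$} is a pair $(\alpha,\beta)$ of multiwords such that $y=\alpha u$ and $z=\beta u$ for some $u\in Y$: one gets from $z$ to $y$ by replacing the prefix $\beta$ with $\alpha$. Let $[z]$ be the set of $y$ that have a pair. It is countable, since a pair determines $y$, and $(\emptyset,\emptyset)$ is a pair for $z$. By Lemma~\ref{lem:cov}, $s_\alpha t_\beta$ maps $H_z$ bijectively onto $H_y$ through $H_u$, with inverse $s_\beta t_\alpha$, and
\begin{equation}\label{eq:pair}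
s_\beta t_\alpha F_y=s_\beta F_ut_\alpha=F_zs_\beta t_\alpha .
\end{equation}
If $\omega$ is a prefix of $u$, then $(\alpha\omega,\beta\omega)$ is again a pair for $y$, a \emph{refinement} of $(\alpha,\beta)$, and
\begin{equation}\label{eq:refine}
s_{\alpha\omega}t_{\beta\omega}F_z=s_\alpha t_\beta F_z,\qquad s_{\beta\omega}t_{\alpha\omega}F_y=s_\beta t_\alpha F_y,
\end{equation}
because $s_{\alpha\omega}t_{\beta\omega}=s_\alpha t_\beta e_{\beta\omega}$ and $e_{\beta\omega}F_z=F_z$, and the same holds with $(\alpha,y)$ and $(\beta,z)$ exchanged.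

Different pairs for $y$ give different identifications of $H_z$ with $H_y$. The ambiguity is confined to the $m$ loops; for $y=z$ the next lemma says that every prefix replacement that fixes $z$ acts on $H_z$ as some $U^n$. This is where the number of factors of $B$ enters.

\begin{lemma}\label{lem:change}
Let $(\alpha,\beta)$ and $(\alpha',\beta')$ be pairs for $y$. There is $n\in\mathbb Z^{\mathcal P}$, depending on the pairs but not on $\pi$, with
\[
s_\alpha t_\beta=s_{\alpha'}t_{\beta'}U^n\ \text{ on }H_z,\qquad s_\beta t_\alpha=U^{-n}s_{\beta'}t_{\alpha'}\ \text{ on }H_y .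
\]
\end{lemma}

\begin{proof}
The second formula is the inverse of the first. Both $\alpha$ and $\alpha'$ are prefixes of $y$. Refining both pairs so that their first entries become a common longer prefix of $y$ changes none of the operators by \eqref{eq:refine}, so we may assume $\alpha=\alpha'$. Then $y=\alpha u$ and $z=\beta u=\beta'u$ with the same $u$. Let $\Sigma$ be the shift that deletes the first letter of a sequence; thus $\Sigma^{|\beta_i|}z_i=u_i=\Sigma^{|\beta_i'|}z_i$.

If $|\beta_i|\neq|\beta_i'|$, then $u_i$ is fixed by a positive power of $\Sigma$, so $u_i$ is periodic, $z_i$ is eventually periodic, and $i\in\mathcal P$ since $z$ is normalized. Hence $\beta_i=\beta_i'$ for $i\notin\mathcal P$. Let $i\in\mathcal P$ and $\lambda=|\gamma_i|$. The set of $a\ge0$ with $\Sigma^az_i=z_i$ is closed under sums and under nonnegative differences, and its least positive element is $\lambda$; so it consists of the multiples of $\lambda$. Let $a\le a'$ be the two lengths $|\beta_i|,|\beta_i'|$. Applying $\Sigma^{N\lambda-a}$ with $N\lambda\ge a$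 to $\Sigma^az_i=\Sigma^{a'}z_i$ gives $z_i=\Sigma^{a'-a}z_i$. So $|\beta_i'|-|\beta_i|=n_i\lambda$ with $n_i\in\mathbb Z$, and the longer of the two prefixes of $z_i=\gamma_i^\infty$ is $\gamma_i^{|n_i|}$ followed by the shorter.

Therefore the $i$th tensor factor of $s_{\beta'}t_\beta$ is $e_{\beta_i}$ if $i\notin\mathcal P$, is $s_{\gamma_i}^{n_i}e_{\beta_i}$ if $n_i\ge0$, and is $e_{\beta_i'}t_{\gamma_i}^{|n_i|}$ if $n_i<0$. The idempotent $e_\omega$ is the identity on $H_z$ for every prefix $\omega$ of $z$, and $S_i,T_i$ act on $H_z$ as $U_i,U_i^{-1}$. So $s_{\beta'}t_\beta=U^n$ on $H_z$, and $s_\alpha t_\beta=s_\alpha t_{\beta'}s_{\beta'}t_\beta=s_\alpha t_{\beta'}U^n$ on $H_z$.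
\end{proof}

\subsection*{Induction from $H_z$}
As in Section~\ref{sec:example}, an operator $H_z'\to H_z$ that respects the loops can be transported to every $y\in[z]$, and the sum of the transported operators is an intertwiner if it converges.

\begin{lemma}\label{lem:induce}
Let $T\colon H_z'\to H_z$ be bounded with $TU_i'=U_iT$ for all $i\in\mathcal P$. For $y\in[z]$ the operator
\[
T_y=\pi(s_\alpha t_\beta)\,T\,\pi'(s_\beta t_\alpha)F'_y\in L(H)
\]
does not depend on the pair $(\alpha,\beta)$ for $y$. Suppose that $(T_y\xi)_{y\in[z]}$ is unconditionally summable for every $\xi\in H$ and that $\|\sum_{y\in Q}T_y\|\le K$ for all finite $Q\subseteq[z]$. Then $D\xi=\sum_{y\in[z]}T_y\xi$ defines $D\in L(H)$ with $D\pi'(b)=\pi(b)D$ for all $b\in B$ and $D|_{H_z'}=T$.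
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:change}, a change of pair replaces $T$ by $U^nTU'^{-n}=T$, with the same $n$ for $\pi$ and $\pi'$. We have $\|D\|\le K$. On $H_z'$ the operators $T_y$ with $y\ne z$ vanish because $F_y'F_z'=0$, and $T_z=TF_z'$ by the pair $(\emptyset,\emptyset)$; so $D|_{H_z'}=T$.

Fix a letter $j$ in coordinate $i$ and put $s=s_{\hat\jmath}$, $t=t_{\hat\jmath}$. If $(\alpha,\beta)$ is a pair for $y$, then $(\hat\jmath\alpha,\beta)$ is a pair for $\hat\jmath y$, and by \eqref{eq:cov}
\[
T_{\hat\jmath y}=\pi(s)\pi(s_\alpha t_\beta)T\pi'(s_\beta t_\alpha)\pi'(t)F'_{\hat\jmath y}=\pi(s)T_y\pi'(t).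
\]
The injective map $y\mapsto\hat\jmath y$ sends $[z]$ onto $[z]\cap Z(\hat\jmath)$: a point of this set has, after refinement, a pair whose first entry has nonempty $i$th coordinate, so the pair is $(\hat\jmath\alpha,\beta)$ and the point is $\hat\jmath y$ with $(\alpha,\beta)$ a pair for $y$. For $y''\in[z]\setminus Z(\hat\jmath)$ we have $T_{y''}\pi'(s)=0$, since $F'_{y''}\pi'(s)=0$. Hence
\[
D\pi'(s)\xi=\sum_{y\in[z]}T_{\hat\jmath y}\pi'(s)\xi=\sum_{y\in[z]}\pi(s)T_y\pi'(ts)\xi=\pi(s)D\xi ,
\]
and Lemma~\ref{lem:sonly} finishes the proof.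
\end{proof}

The summability hypothesis is a real restriction: $\pi$ is only a bounded homomorphism, so Lemma~\ref{lem:norms}(a) is not available on $H$, and we control only norms of \emph{elements of $B$}. This suffices when $T$ is implemented by an element of $B$ and when $T$ has rank one. In both cases a finite partial sum is rewritten through a single element of $B$, using pairs with a common second entry.

\begin{lemma}\label{lem:separate}
Let $Q\subseteq[z]$ be finite and let $(\alpha_y,\beta_y)$ be a pair for $y\in Q$. There is $N$ such that for every prefix $\tau$ of $z$ with all $|\tau_i|\ge N$ the pair $(\alpha_y,\beta_y)$ has a refinement $(\bar\alpha_y,\tau)$, and the cylinders $Z(\bar\alpha_y)\ni y$, $y\in Q$, are pairwise disjoint.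
\end{lemma}

\begin{proof}
If $N$ is at least all lengths in the $\beta_y$, then $\tau=\beta_y\omega_y$, and $\bar\alpha_y=\alpha_y\omega_y$ is a prefix of $y$ whose coordinates have length at least $N-\max_i|(\beta_y)_i|$. Two distinct points $y,y'$ differ at some position of some coordinate, and once $\bar\alpha_y,\bar\alpha_{y'}$ both reach that position their cylinders are disjoint.
\end{proof}

\begin{proposition}\label{prop:scalar}
Suppose that $H_z\neq0$ and that every operator on $H$ commuting with $\pi(B)$ is a scalar. Then $U_i=c_i1$ with $c_i\in\mathbb T$, for every $i\in\mathcal P$.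
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:induce} with $\pi'=\pi$ and $T=U_i$, which commutes with all $U_{i'}$. Let $Q\subseteq[z]$ be finite and choose $\tau$ as in Lemma~\ref{lem:separate} with $\tau_i$ a power of $\gamma_i$. Then $t_\tau S_is_\tau=S_i$, so the pair $(\bar\alpha_y,\tau)$ gives $T_y=s_{\bar\alpha_y}t_\tau S_is_\tau t_{\bar\alpha_y}F_y=s_{\bar\alpha_y\gamma^{(i)}}t_{\bar\alpha_y}F_y$. For $y'\ne y$ in $Q$ we have $y'\notin Z(\bar\alpha_y)$, so $t_{\bar\alpha_y}F_{y'}=0$, and
\[
\sum_{y\in Q}T_y=\pi\Bigl(\sum_{y\in Q}s_{\bar\alpha_y\gamma^{(i)}}t_{\bar\alpha_y}\Bigr)\sum_{y\in Q}F_y .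
\]
The cylinders $Z(\bar\alpha_y\gamma^{(i)})\subseteq Z(\bar\alpha_y)$ are pairwise disjoint, so Lemma~\ref{lem:norms}(c) and Proposition~\ref{prop:atoms}(b) give $\|\sum_QT_y\xi\|\le C\|\sum_QF_y\xi\|\le C^2\|\xi\|$ for every finite $Q$. The first inequality transfers the Cauchy criterion from $(F_y\xi)_y$, which is unconditionally summable by Proposition~\ref{prop:atoms}(c), to $(T_y\xi)_y$. The induced operator commutes with $\pi(B)$, so it is a scalar $c_i$, and its restriction to $H_z$ is $U_i$. Since $H_z\neq0$, $|c_i|^n\le C$ for all $n\in\mathbb Z$, so $|c_i|=1$.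
\end{proof}

\begin{proposition}\label{prop:intertwine}
Suppose that $H_z\ne0$, $H'_z\neq0$, and that there are scalars $\lambda_i$ with $U_i=\lambda_i1$ and $U_i'=\lambda_i1$ for all $i\in\mathcal P$. Then there is $D\in L(H)$, $D\ne0$, with $D\pi'(b)=\pi(b)D$ for all $b\in B$.
\end{proposition}

\begin{proof}
Choose $0\ne v\in H_z$ and $\varphi\in H^*$ with $w=\varphi\circ F_z'\ne0$; then $w=w\circ F_z'$ and $w|_{H'_z}\neq0$. The operator $T\zeta=w(\zeta)v$ from $H_z'$ to $H_z$ is nonzero and satisfies $TU_i'=\lambda_iT=U_iT$. Fix a pair $(\alpha_y,\beta_y)$ for each $y\in[z]$ and put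
\[
v_y=\pi(s_{\alpha_y}t_{\beta_y})v,\qquad w_y=w\circ\pi'(s_{\beta_y}t_{\alpha_y})F_y',
\]
so that $T_y\xi=w_y(\xi)v_y$. Let $Q$ be finite, with $\tau$ and $\bar\alpha_y$ as in Lemma~\ref{lem:separate}. By \eqref{eq:refine}, $v_y=\pi(s_{\bar\alpha_y})\pi(t_\tau)v$. By \eqref{eq:refine} and \eqref{eq:pair}, $w_y=w\circ\pi'(s_\tau t_{\bar\alpha_y})F'_y=w\circ F_z'\pi'(s_\tau t_{\bar\alpha_y})=w\circ\pi'(s_\tau)\pi'(t_{\bar\alpha_y})$. Lemma~\ref{lem:norms}(b) with $r=q$ gives, for scalars $a_y,b_y$,
\begin{gather*}
\Bigl\|\sum_{y\in Q}a_yv_y\Bigr\|=\Bigl\|\pi\Bigl(\sum_Qa_ys_{\bar\alpha_y}\Bigr)\pi(t_\tau)v\Bigr\|\le C^2\|a\|_q\|v\|,\\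
\Bigl|\sum_{y\in Q}b_yw_y(\xi)\Bigr|=\Bigl|w\Bigl(\pi'(s_\tau)\pi'\Bigl(\sum_Qb_yt_{\bar\alpha_y}\Bigr)\xi\Bigr)\Bigr|\le C^2\|w\|\|b\|_{q'}\|\xi\| .
\end{gather*}
Taking the supremum over $\|b\|_{q'}\le1$ and then over $Q$, we see that $(w_y(\xi))_y\in\ell^q([z])$ with norm at most $C^2\|w\|\|\xi\|$. By the first bound, $\|\sum_QT_y\xi\|\le C^2\|v\|\,\|(w_y(\xi))_{y\in Q}\|_q\le C^4\|v\|\|w\|\|\xi\|$. Because $q<\infty$, the tails of an element of $\ell^q$ tend to zero in norm, so $(T_y\xi)_y$ satisfies the Cauchy criterion. Lemma~\ref{lem:induce} gives an intertwiner $D$ with $D|_{H_z'}=T\ne0$.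
\end{proof}

The two bounds are dual to each other, so the exponent $q$ cancels; this is why no relation between $p$ and $q$ is needed.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose $\psi\colon B\to A$ is a bounded homomorphism with dense range, and let $C=\|\psi\|$. Density is used twice. First, $\psi(1)a=a$ for $a$ in the range of $\psi$, hence for all $a\in A$, and $a=1$ gives $\psi(1)=1$. So $\pi_\chi=\sigma_\chi\circ\psi\colon B\to L(H)$, with $H=\ell^p(\Lambda)$, is a unital homomorphism of norm at most $C$, and by Proposition~\ref{prop:sigma} the map $\chi\mapsto\pi_\chi(b)$ is norm continuous and each $\pi_\chi(b)$ is weak* continuous. Second, a relation $D\sigma_{\chi'}(a)=\sigma_\chi(a)D$ that holds on $\psi(B)$ holds on $A$, so Proposition~\ref{prop:schur} gives: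
\begin{equation}\label{eq:schur}
\text{if }D\pi_{\chi'}(b)=\pi_\chi(b)D\text{ for all }b\in B,\text{ then }D\text{ is a scalar, and }D=0\text{ if }\chi\ne\chi'.
\end{equation}
Let $F^\chi_y$ and $H_y^\chi$ be the objects of Section~\ref{sec:isotropy} for $\pi_\chi$.

\subsection*{An atom that persists}
By Proposition~\ref{prop:exists} each $\pi_\chi$ has an atom, which may depend on $\chi$. Baire's theorem says that if a nonempty complete metric space is a countable union of closed sets, one of them has nonempty interior. It does not apply to the sets $\{\chi:F_y^\chi\ne0\}$, since $Y$ is uncountable. We cover $\mathbb T^k$ instead by countably many closed sets, each expressing that a matrix coefficient measure is concentrated, inside a given cylinder, near a single unspecified point. On a connected set of parameters this point cannot move, because at each level it has only finitely many cylinders to choose from.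

\begin{proposition}\label{prop:persist}
There are $y_0\in Y$, $x,x'\in\Lambda$, $\kappa>0$ and a nonempty connected open set $J\subseteq\mathbb T^k$ with $|(F^\chi_{y_0}\delta_x)(x')|\ge2\kappa$ for all $\chi\in J$.
\end{proposition}

\begin{proof}
For $x,x'\in\Lambda$ let $\mu_\chi=\mu_\chi^{x,x'}$ be the measure with $\int f\,d\mu_\chi=(\pi_\chi(f)\delta_x)(x')$, $f\in C(Y)$. These integrals are continuous in $\chi$. So for clopen $V$ the function $\chi\mapsto\mu_\chi(V)$ is continuous, and by \eqref{eq:tv} the set $\{\chi:|\mu_\chi|(V)\le\kappa\}$ is an intersection of closed sets. For a multiword $\alpha$ of some level $n_0$ and a rational $\kappa>0$ let $P(x,x',\alpha,\kappa)$ be the set of $\chi$ such that for every $n\ge n_0$ there is $\beta$ of level $n$ with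
\begin{equation}\label{eq:conc}
Z(\beta)\subseteq Z(\alpha),\qquad|\mu_\chi(Z(\beta))|\ge2\kappa,\qquad|\mu_\chi|(Z(\alpha)\setminus Z(\beta))\le\kappa .
\end{equation}
For each $n$ this condition defines a finite union of closed sets, so $P(x,x',\alpha,\kappa)$ is closed.

These countably many sets cover $\mathbb T^k$. Given $\chi$, let $y$ be an atom of $\pi_\chi$. There are $x,x'$ with $a=|(F_y^\chi\delta_x)(x')|>0$, and $a=|\mu_\chi(\{y\})|$ by \eqref{eq:mass}. Choose a rational $\kappa$ with $0<\kappa\le a/3$, and $n_0$ with $|\mu_\chi|(Z(y|n_0)\setminus\{y\})\le\kappa$, which is possible since these sets decrease to $\emptyset$. Then $\alpha=y|n_0$ and $\beta=y|n$ satisfy \eqref{eq:conc}, because $|\mu_\chi(Z(\beta))|\ge a-\kappa\ge2\kappa$.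

By Baire's theorem some $P(x,x',\alpha,\kappa)$ contains a nonempty connected open set $J$. For $\chi\in J$ and $n\ge n_0$ the multiword $\beta$ in \eqref{eq:conc} is unique: any other $\beta'$ of level $n$ with $Z(\beta')\subseteq Z(\alpha)$ has $|\mu_\chi(Z(\beta'))|\le\kappa<2\kappa$. So $J$ is a finite disjoint union of relatively closed sets indexed by $\beta$, and by connectedness one multiword $\beta_n$ serves all $\chi\in J$. The cylinder $Z(\beta_{n+1})$ lies in $Z(\beta_n)$ or in $Z(\alpha)\setminus Z(\beta_n)$, and $|\mu_\chi(Z(\beta_{n+1}))|\ge2\kappa$ excludes the second case. So $\beta_n=y_0|n$ for a point $y_0$, and \eqref{eq:mass} gives $|(F_{y_0}^\chi\delta_x)(x')|=\lim_n|\mu_\chi(Z(\beta_n))|\ge2\kappa$ for all $\chi\in J$.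
\end{proof}

\subsection*{The map $c$}
Write $y_0=\rho z$ with $z$ normalized, and let $\mathcal P$, $m\le l$ and $S_i$ be as in Section~\ref{sec:isotropy}; they do not depend on $\chi$. For $\chi\in J$ we have $H_{y_0}^\chi\ne0$, hence $H_z^\chi\neq0$ by Lemma~\ref{lem:cov}. By \eqref{eq:schur} and Proposition~\ref{prop:scalar}, $\pi_\chi(S_i)$ acts on $H_z^\chi$ as a scalar $c_i(\chi)\in\mathbb T$. This defines
\[
c=(c_i)_{i\in\mathcal P}\colon J\to\mathbb T^m .
\]

\emph{$c$ is injective.} If $c(\chi)=c(\chi')$, Proposition~\ref{prop:intertwine} gives a nonzero intertwiner from $\pi_{\chi'}$ to $\pi_\chi$, and $\chi=\chi'$ by \eqref{eq:schur}.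

\emph{$c$ is continuous.} The idempotents $F_y^\chi$ are only pointwise limits of continuous functions of $\chi$, so we do not try to follow an eigenvector continuously. We pass to weak* limits, and the uniform lower bound of Proposition~\ref{prop:persist} keeps the limit away from zero. To use it we move the loops from $z$ to $y_0$: let $b_i=s_\rho S_it_\rho\in B$. For $\chi\in J$ and $\zeta\in H_{y_0}^\chi$ we have $\pi_\chi(t_\rho)\zeta\in H_z^\chi$ by Lemma~\ref{lem:cov}, so
\begin{equation}\label{eq:eigen}
\pi_\chi(b_i)\zeta=c_i(\chi)\pi_\chi(e_\rho)\zeta=c_i(\chi)\zeta .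
\end{equation}
Let $\chi_n\to\chi_\infty$ in $J$. Since $\mathbb T^m$ is compact, it suffices to show that every limit point $c'$ of $(c(\chi_n))$ equals $c(\chi_\infty)$. Put $\zeta_n=F^{\chi_n}_{y_0}\delta_x$, so $\|\zeta_n\|\le C$ and $|\zeta_n(x')|\ge2\kappa$. Pass to a subsequence along which $c(\chi_n)\to c'$ and $\zeta_n\to\zeta$ weak*. Then $|\zeta(x')|\ge2\kappa$, so $\zeta\ne0$. For $b\in B$,
\[
\pi_{\chi_n}(b)\zeta_n-\pi_{\chi_\infty}(b)\zeta=\bigl(\pi_{\chi_n}(b)-\pi_{\chi_\infty}(b)\bigr)\zeta_n+\pi_{\chi_\infty}(b)(\zeta_n-\zeta)\longrightarrow0\quad\text{weak*},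
\]
the first term in norm and the second by weak* continuity of $\pi_{\chi_\infty}(b)$. The identities $\pi_{\chi_n}(e_{y_0|N})\zeta_n=\zeta_n$ and $\pi_{\chi_n}(b_i)\zeta_n=c_i(\chi_n)\zeta_n$ therefore pass to the limit: $\pi_{\chi_\infty}(e_{y_0|N})\zeta=\zeta$ for all $N$, and $\pi_{\chi_\infty}(b_i)\zeta=c_i'\zeta$. Letting $N\to\infty$ gives $\zeta\in H_{y_0}^{\chi_\infty}$, and \eqref{eq:eigen} yields $c_i'\zeta=c_i(\chi_\infty)\zeta$. Hence $c'=c(\chi_\infty)$.

\subsection*{Counting dimensions}
Invariance of domain states that a continuous injective map from an open subset of $\mathbb R^k$ into $\mathbb R^k$ has open image. The map $c\colon J\to\mathbb T^m$ is continuous and injective, and $m\le l<k$; this is the only use of $l<k$. If $m=0$, then $\mathbb T^m$ is a point while $J$ is infinite, a contradiction. If $m\ge1$, choose a nonempty open $W\subseteq J$ that is homeomorphic to an open subset of $\mathbb R^k$ and is mapped by $c$ into an open subset of $\mathbb T^m$ homeomorphic to $\mathbb R^m$. Composing with $\mathbb R^m\cong\mathbb R^m\times\{0\}\subset\mathbb R^k$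 gives a continuous injection of a nonempty open subset of $\mathbb R^k$ into $\mathbb R^k$ whose image lies in a proper linear subspace and so is not open. This contradiction proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Operator algebras on $L^p$ spaces which ``look like'' C-algebras},
\texttt{http://darkwing.uoregon.edu/\textasciitilde ncp/Talks/20140527\_GPOTS/LpOpAlgs\_TalkSummary.pdf}.

\end{thebibliography}
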